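# Global regularity for the wave equation with cubic damping in three space dimensions

## 1. Radial data of arbitrary size

### 1.1 The equation and its energies

Let $\Box=\partial_t^2-\Delta$ be the wave operator on $\mathbb R\times\mathbb R^3$, let $Du=(u_t,\nabla u)$, and for a multi-index $\alpha=(\alpha_0,\dots,\alpha_3)$ let $D^\alpha=\partial_t^{\alpha_0}\partial_{x_1}^{\alpha_1}\partial_{x_2}^{\alpha_2}\partial_{x_3}^{\alpha_3}$. We write $\|\cdot\|_p$ for the norm of $L^p(\mathbb R^3)$ and $\|f\|_{H^s}=\|(1-\Delta)^{s/2}f\|_2$. All data and solutions are real-valued. We study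
$$\Box u+u_t^3=0,\quad x\in\mathbb R^3,\ t>0,\qquad u|_{t=0}=u_0,\quad u_t|_{t=0}=u_1. \tag{1.1}$$

A wave is braked by a force equal to the cube of its velocity. Suppose the data have three derivatives in $L^2$, in the sense that $(u_0,u_1)\in H^3\times H^2$. Does the solution keep three derivatives in $L^2$ for all time, however large the data are? The question is posed in "Regularity And Scattering For The Wave Equation" (http://www.math.utk.edu/~todorova/Publications/tuy07-19-2.pdf).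

The brake looks harmless. If nothing depends on $x$, then $v=u_t$ solves $v'=-v^3$, so $v(t)=v(0)(1+2v(0)^2t)^{-1/2}$, which exists for all $t\ge0$ and decays. For sufficiently regular solutions two energies decrease: with $|\alpha|=1$,
$$\frac{d}{dt}\frac12\|Du\|_2^2=-\|u_t\|_4^4,\qquad \frac{d}{dt}\frac12\|DD^\alpha u\|_2^2=-3\|u_tD^\alpha u_t\|_2^2. \tag{1.2}$$
By a theorem of Lions and Strauss, (1.1) is globally well-posed in $H^k\times H^{k-1}$ for $k\in[1,2]$; for small data, global existence and asymptotic behavior are well understood. At the next level the structure is lost: for $|\alpha|=2$ one formally gets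
$$\frac{d}{dt}\frac{\|DD^\alpha u\|_2^2}{2}+\sum_{\beta+\gamma=\alpha}c_{\beta,\gamma}\int u_t\,D^\beta u_t\,D^\gamma u_t\,D^\alpha u_t\,dx=-3\|u_tD^\alpha u_t\|_2^2$$
with constants $c_{\beta,\gamma}$, and the integral is neither positive nor linearly bounded by the other terms.

Scaling shows how tight the matter is. If $u$ solves the equation, so does $u_\lambda(t,x)=\lambda^{-1/2}u(\lambda t,\lambda x)$, since both terms acquire the factor $\lambda^{3/2}$. Second derivatives of $u_\lambda$ carry the factor $\lambda^{-1/2}\lambda^2=\lambda^{3/2}$, and the $L^2(\mathbb R^3)$ norm carries $\lambda^{-3/2}$. So the strongest quantity that we control, the second-order energy, is scale invariant: its boundedness does not become smallness at small scales.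

We begin with a case in which the question can be answered quickly.

**Proposition 5 (radial data).** Let $(u_0,u_1)\in H^3\times H^2$ be radial, of any size. Then (1.1) has a unique global solution with $D^\alpha u\in C([0,\infty),H^{3-|\alpha|})$ for all $|\alpha|\le3$.

The proof takes the rest of this section. All of it except Lemma 4 will be used again for general data. Throughout, $C$ denotes absolute constants that may change from line to line.

### 1.2 Energy identity and local solutions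

**Lemma 1 (linear energy identity).** Let $J$ be a compact interval, $\Box z=G$ on $J$, $(z,z_t)\in C(J;H^1\times L^2)$, $G\in L^1(J;L^2)$. Then for $t,t'\in J$
$$\tfrac12\|Dz(t)\|_2^2-\tfrac12\|Dz(t')\|_2^2=\int_{t'}^t\langle G,z_t\rangle\,ds,\qquad \|Dz(t)\|_2\le\|Dz(t')\|_2+\Big|\int_{t'}^t\|G\|_2\,ds\Big|. \tag{1.3}$$

*Proof.* Let $P_{\le n}$ be a smooth Fourier cutoff to $|\xi|\le2^{n+1}$ equal to the identity on $|\xi|\le2^n$ (fixed in 1.3 below), and $z_n=P_{\le n}z$. Then $z_n\in C^1(J;H^1)$ and $\partial_t^2z_n=\Delta z_n+P_{\le n}G\in L^1(J;L^2)$. Hence $\frac12\|Dz_n\|_2^2$ is absolutely continuous with derivative $\langle\partial_t^2z_n-\Delta z_n,\partial_tz_n\rangle=\langle P_{\le n}G,\partial_tz_n\rangle$. Integrate and let $n\to\infty$. The second claim follows from Duhamel's formula, because the free evolution conserves $\|Dz\|_2$. $\square$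

*Local existence.* $H^2(\mathbb R^3)$ is an algebra, so $(u,w)\mapsto(0,-w^3)$ is locally Lipschitz on $H^3\times H^2$, and $(u,w)\mapsto(w,\Delta u)$ generates a $C_0$ group there. The standard theorem on locally Lipschitz perturbations of $C_0$ semigroups (Pazy, *Semigroups of Linear Operators*, Thm 6.1.4) gives a unique maximal mild solution $(u,u_t)\in C([0,T^*);H^3\times H^2)$, and if $T^*<\infty$ its norm tends to $\infty$ as $t\to T^*$. The same holds in $H^k\times H^{k-1}$ for every real $k>5/2$, since $H^{k-1}$ is then an algebra.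

*Regularity in time.* $H^3\times H^2$ is the domain of the generator on $H^2\times H^1$, and the forcing is continuous with values in this domain; hence the solution is $C^1$ with values in $H^2\times H^1$. Put $v=u_t$. Then $v_t=\Delta u-v^3\in C(H^1)$. Since $u\in C^1(H^2)$, we have $\Delta u\in C^1(L^2)$; since $v\in C(L^\infty)\cap C^1(H^1)$, writing $v(t+h)^3-v(t)^3=\big(v(t+h)^2+v(t+h)v(t)+v(t)^2\big)\big(v(t+h)-v(t)\big)$ shows that $v^3\in C^1(L^2)$ with derivative $3v^2v_t$. So $v_{tt}=\Delta v-3v^2v_t\in C(L^2)$, and $D^\alpha u\in C(H^{3-|\alpha|})$ for $|\alpha|\le3$.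

**Definition.** We call such a solution, on $[0,T^*)$ or on any subinterval, an *$H^3$-solution*, and always write $v=u_t$.

It satisfies
$$\Box v=-F,\quad F=3v^2v_t\in C(L^2),\quad (v,v_t)\in C(H^2\times H^1),\qquad \tfrac{d}{dt}\tfrac12\|Dv\|_2^2=-3\|vv_t\|_2^2, \tag{1.4}$$
the last identity by Lemma 1. Likewise $\|Du(t)\|_2$ is nonincreasing. Note what (1.4) offers: if $\|Dv(0)\|_2^2\le E$, then $\|Dv(t)\|_2^2\le E$ for all $t$, and $\int\|vv_t\|_2^2\,dt\le E/6$. A finite integral is small on suitable pieces of time; this is our only source of smallness.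

*Contraction and uniqueness.* Let $u,\bar u$ solve the equation with $(u,u_t),(\bar u,\bar u_t)\in C([0,T];H^2\times H^1)$, and put $w=u-\bar u$, $p=u_t$, $q=\bar u_t$. As $H^1\subset L^6$, $p^3-q^3\in C(L^2)$, and Lemma 1 gives
$$\tfrac12\|Dw(t)\|_2^2-\tfrac12\|Dw(0)\|_2^2=-\int_0^t\!\!\int(p^3-q^3)(p-q)\,dx\,ds\le0. \tag{1.5}$$
If the data agree, then $w_t=0$ and $w(0)=0$, so $w=0$. Solutions in $C(H^2\times H^1)$ are unique, and so are solutions in all smaller classes below.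

### 1.3 Frequency pieces

Let $\chi\in C_c^\infty(\mathbb R^3)$ be radial, $0\le\chi\le1$, $\chi=1$ on $|\xi|\le1$, supported in $|\xi|\le2$. Put $P_{\le k}=\chi(2^{-k}D)$ for $k\ge0$ (here $D$ inside a symbol denotes the Fourier variable), $P_0=P_{\le0}$, and $P_k=P_{\le k}-P_{\le k-1}=\varphi(2^{-k}D)$ for $k\ge1$, where $\operatorname{supp}\varphi\subset\{\frac12\le|\xi|\le2\}$. Put $\tilde P_k=P_{k-1}+P_k+P_{k+1}$ with $P_{-1}=0$, so that $P_k\tilde P_k=P_k$. Indices $i,j,k,l,m$ are integers $\ge0$, and $f_k=P_kf$. "$f$ has frequencies in a set" means that $\hat f$ is supported there. At each $\xi$ at most three of the symbols of the $P_k$ are nonzero, and they add up to $1$; hence $\frac13\|f\|_2^2\le\sum_k\|f_k\|_2^2\le C\|f\|_2^2$.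

We use Bernstein's inequality: if $f$ has frequencies in $|\xi|\le R$, then $\|f\|_q\le CR^{3(1/p-1/q)}\|f\|_p$ for $p\le q$, and $\|\nabla f\|_\infty\le CR\|f\|_\infty$. For instance, for $v\in H^2$, $g\in H^1$,
$$\sum_j\|v_j\|_\infty\le C\sum_j2^{3j/2}\|v_j\|_2\le C\|v\|_{H^2},\qquad\sum_k\|g_k\|_2\le C\|g\|_{H^1}, \tag{1.6}$$
so for $H^3$-solutions the product expansions below converge absolutely in $L^2$.

One more standard fact. If a symbol $p$ is supported in $|\xi|\le2^{k+4}$ and $|\partial^\gamma p|\le B2^{-k|\gamma|}$ for $|\gamma|\le8$, then the kernel of $p(D)$ is bounded by $CB\,2^{3k}(1+2^k|x|)^{-8}$: rescale to $k=0$ and integrate by parts. In particular $p(D)$ is bounded on every $L^p$ with norm $\le CB$.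

### 1.4 A quantity that controls regularity

For functions $v,g$ put
$$A(v,g)=\sup_k\|P_{\le k}v\|_\infty+\sup_k2^{-k}\|P_kg\|_\infty .$$

**Lemma 2.** Let $\sigma>0$, $v\in H^{1+\sigma}$, $g\in H^\sigma$, $A=A(v,g)<\infty$ and $\sum_j\|v_j\|_\infty<\infty$. Then
$$\|v^2g\|_{H^\sigma}\le C_\sigma A^2\big(\|\nabla v\|_{H^\sigma}+\|g\|_{H^\sigma}\big). \tag{1.7}$$

*Proof.* **Step 1: adding pieces with bounded frequencies.** If $H_m$ has frequencies in $|\xi|\le2^{m+9}$, then
$$\Big\|\sum_mH_m\Big\|_{H^\sigma}^2\le C_\sigma\sum_m2^{2\sigma m}\|H_m\|_2^2 .\tag{1.8}$$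
Indeed $P_iH_m\ne0$ only for $m\ge i-10$, so $2^{\sigma i}\|P_i\sum_mH_m\|_2\le C\sum_{m\ge i-10}2^{-\sigma(m-i)}\,2^{\sigma m}\|H_m\|_2$. This is a convolution in the index with a summable sequence; take the $\ell^2$ norm.

**Step 2: regrouping the product.** The expansion $v^2g=\sum_{j,l,m}v_jv_lg_m$ converges absolutely in $L^2$, because $\sum_j\|v_j\|_\infty<\infty$ and $\sum_m\|g_m\|_2\le C_\sigma\|g\|_{H^\sigma}$. Let $S_j=P_{\le j}v$. The terms with $\max(j,l)\le m+4$ add up to $\sum_mS_{m+4}^2g_m$. The remaining ones, grouped by $p=\max(j,l)\ge m+5$, add up to $\sum_{p\ge5}(S_p^2-S_{p-1}^2)P_{\le p-5}g=\sum_{p\ge5}v_p(S_p+S_{p-1})P_{\le p-5}g$.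

**Step 3: both sums.** The function $S_{m+4}^2g_m$ has frequencies $\le2\cdot2^{m+5}+2^{m+1}\le2^{m+7}$ and $L^2$ norm $\le A^2\|g_m\|_2$; by (1.8) the first sum is bounded by $C_\sigma A^2\|g\|_{H^\sigma}$. The $p$-th term of the second sum has frequencies $\le2\cdot2^{p+1}+2^{p-4}\le2^{p+3}$. Since $\|P_{\le p-5}g\|_\infty\le\sum_{m\le p-5}2^mA\le2^pA$, its $L^2$ norm is at most $2A\cdot2^pA\|v_p\|_2\le CA^2\|\nabla v_p\|_2$. Apply (1.8) again. $\square$

**Lemma 3.** Let $v$ come from an $H^3$-solution and $A(t)=A(v(t),v_t(t))$.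

(a) If $\sigma>0$ and $(v,v_t)\in C([0,T_1];H^{1+\sigma}\times H^\sigma)$, then
$$\|Dv(t)\|_{H^\sigma}\le\|Dv(0)\|_{H^\sigma}\exp\Big(C_\sigma\int_0^tA^2\,ds\Big),\qquad0\le t\le T_1. \tag{1.9}$$

(b) If the maximal time $T^*$ is finite, then $\int_0^{T^*}A^2\,dt=\infty$.

*Proof.* (a) By Bernstein, $A(t)\le C(\|v\|_{H^2}+\|v_t\|_{H^1})$, so $A$ is bounded on $[0,T_1]$; it is measurable as a supremum of countably many continuous functions. By (1.6) and Lemma 2, $\|F\|_{H^\sigma}\le C_\sigma A^2\|Dv\|_{H^\sigma}$. As $F\in C(L^2)$ is bounded in $H^\sigma$, it is weakly continuous in $H^\sigma$, so $F\in L^1(0,T_1;H^\sigma)$. The function $z=(1-\Delta)^{\sigma/2}v$ satisfies $(z,z_t)\in C(H^1\times L^2)$, $\Box z=-(1-\Delta)^{\sigma/2}F$ and $\|Dz\|_2=\|Dv\|_{H^\sigma}$. Lemma 1 gives $\|Dv(t)\|_{H^\sigma}\le\|Dv(0)\|_{H^\sigma}+C_\sigma\int_0^tA^2\|Dv\|_{H^\sigma}ds$. Apply Gronwall's lemma.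

(b) Suppose $T^*<\infty$ and $\int_0^{T^*}A^2<\infty$. Here $v(0)=u_1\in H^2$ and $v_t(0)=\Delta u_0-u_1^3\in H^1$. By (a) with $\sigma=1$, $\|Dv\|_{H^1}$ is bounded on $[0,T^*)$. Also $\|v\|_2\le\|Du(0)\|_2$ and $\|u(t)\|_2\le\|u_0\|_2+t\|Du(0)\|_2$. So $v$ is bounded in $H^2$, $v^3$ is bounded in $H^2$, $\Delta u=v_t+v^3$ is bounded in $H^1$, and $u$ is bounded in $H^3$. This contradicts the blow-up alternative. $\square$

So the whole question is whether $\int A^2\,dt$ stays finite: roughly, whether $v\in L^2_tL^\infty_x$ on bounded time intervals.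

### 1.5 The endpoint estimate for radial waves

**Lemma 4.** Let $J=[\rho,\rho']$, $\Box z=G$ on $J$, $(z,z_t)\in C(J;H^1\times L^2)$, $G\in L^1(J;L^2)$, with $z$ and $G$ radial in $x$. Then
$$\Big(\int_JA(z,z_t)^2dt\Big)^{1/2}\le C_R\Big(\|Dz(\rho)\|_2+\int_J\|G\|_2\,dt\Big). \tag{1.10}$$

*Proof.* **Step 1: free waves, sup norm.** Let $z$ be a free wave with radial Schwartz data at time $0$; we show $\int_{\mathbb R}\|z\|_\infty^2dt\le C\|Dz(0)\|_2^2$. Write $z(t,x)=\zeta(t,|x|)$ and extend $\zeta$ evenly to $r\in\mathbb R$. Then $y=r\zeta$ is smooth, odd in $r$, and $y_{tt}=y_{rr}$. By d'Alembert's formula and oddness, $y(t,r)=H(t+r)-H(t-r)=\int_{t-r}^{t+r}H'$. Hence $|\zeta(t,r)|\le2\mathcal M(H')(t)$ with the Hardy–Littlewood maximal function $\mathcal M$ on $\mathbb R$, and $\int_{\mathbb R}\|z\|_\infty^2dt\le C\|H'\|_{L^2(\mathbb R)}^2$ by the maximal theorem. At $t=0$ we have $y_r=H'(r)+H'(-r)$ and $y_t=H'(r)-H'(-r)$, so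
$$2\|H'\|_{L^2(\mathbb R)}^2=\int_0^\infty(y_r^2+y_t^2)\,dr=\int_0^\infty\big(r^2\zeta_r^2+(r\zeta^2)_r+r^2\zeta_t^2\big)dr=\frac1{4\pi}\|Dz(0)\|_2^2 .$$

**Step 2: from the sup norm to $A$.** We have $\|P_{\le k}z\|_\infty\le C\|z\|_\infty$. For each $m$, $w=2^{-m}P_mz_t$ is a radial free wave with Schwartz data and $\|Dw(0)\|_2\le2^{-m}\big(\|\nabla P_mz_t(0)\|_2+\|\Delta P_mz(0)\|_2\big)\le4\|P_mDz(0)\|_2$. By Step 1, $\sum_m\int2^{-2m}\|P_mz_t\|_\infty^2dt\le C\sum_m\|P_mDz(0)\|_2^2\le C\|Dz(0)\|_2^2$. Since $\sup_m\le(\sum_m(\cdot)^2)^{1/2}$, we get $\int_{\mathbb R}A(z,z_t)^2dt\le C\|Dz(0)\|_2^2$.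

**Step 3: general data and forcing.** Approximate radial data in $H^1\times L^2$ by radial Schwartz data. For each $t$ and $k$ the functions $P_{\le k}z$ and $P_kz_t$ converge uniformly, so $A$ of the limit is at most the lower limit, and Fatou's lemma gives Step 2 for all radial data. In general $z$ is a free wave plus $\int_\rho^tz^{(s)}(t)\,ds$, where $z^{(s)}$ is the free wave with data $(0,G(s))$ at time $s$; and $z_t$ has the corresponding formula. Since $A$ is a seminorm, Minkowski's inequality in $L^2_t$ gives (1.10). $\square$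

*Proof of Proposition 5.* If $R$ is a rotation, $u(t,Rx)$ solves (1.1) with the same data; by uniqueness the $H^3$-solution is radial. Let $E=\|Dv(0)\|_2^2$, $\delta_0=1/(6C_R)$ and $T_1<T^*$. Since $\int\|vv_t\|_2^2\le E/6$, we can split $[0,T_1]$ into at most $1+E/(6\delta_0^2)$ intervals $J$ with $\int_J\|vv_t\|_2^2\le\delta_0^2$. As $P_{\le k}v\to v$ uniformly, $\|v\|_\infty\le A$, hence $\|F\|_2\le3A\|vv_t\|_2$, and Lemma 4 gives
$$\|A\|_{L^2(J)}\le C_R\sqrt E+3C_R\delta_0\|A\|_{L^2(J)}=C_R\sqrt E+\tfrac12\|A\|_{L^2(J)} .$$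
The norm is finite because $A$ is bounded on $[0,T_1]$. So $\|A\|_{L^2(J)}\le2C_R\sqrt E$, and $\int_0^{T_1}A^2\le4C_R^2E(1+E/(6\delta_0^2))$, uniformly in $T_1<T^*$. By Lemma 3(b), $T^*=\infty$. Uniqueness is (1.5). $\square$

## 2. Without symmetry: a logarithm along light rays

### 2.1 The two theorems

Where did symmetry enter? Only in Lemma 4. What changes for general data is therefore one linear estimate, and we shall see that it fails. The answer to the question is nevertheless the same.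

**Theorem A.** For every $(u_0,u_1)\in H^3(\mathbb R^3)\times H^2(\mathbb R^3)$, of any size and without symmetry, problem (1.1) has a unique global solution with $D^\alpha u\in C([0,\infty),H^{3-|\alpha|})$ for all $|\alpha|\le3$. In particular $\|DD^\alpha u(t)\|_2<\infty$ for all $|\alpha|=2$ and $t\ge0$.

**Theorem B.** Let $k>2$ be real and $(u_0,u_1)\in H^k\times H^{k-1}$. Then (1.1) has a unique solution $(u,u_t)\in C([0,\infty);H^k\times H^{k-1})$, and
$$\|(u,u_t)(t)\|_{H^k\times H^{k-1}}\le\Gamma_k\big(t,\|(u_0,u_1)\|_{H^k\times H^{k-1}}\big),$$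
with $\Gamma_k$ finite and nondecreasing in both arguments.

With the theorem of Lions and Strauss, Theorem B covers all $k\ge1$.

### 2.2 The endpoint estimate with its loss

**Lemma 6.** Let $J=[\rho,\rho']$, $|J|\le1$, $\Box z=G$ on $J$, $(z,z_t)\in C(J;H^1\times L^2)$, $G\in L^1(J;L^2)$. Then for $k\ge0$
$$\|P_{\le k}z\|_{L^2(J;L^\infty)}\le C\sqrt{k+1}\,\Big(\|DP_{\le k+1}z(\rho)\|_2+\int_J\|P_{\le k+1}G\|_2\,dt\Big). \tag{2.1}$$

*Proof.* **Step 1: reductions.** Since $P_{\le k}=P_{\le k}P_{\le k+1}$, it suffices to prove the bound with $\|Dz(\rho)\|_2+\int_J\|G\|_2$ on the right, and then apply it to $P_{\le k+1}z$. The part $P_0z$ is easy: $\|P_0z\|_\infty\le C\|P_{\le1}z\|_6\le C\|\nabla z\|_2$; use (1.3) and $|J|\le1$. For the rest, Duhamel's formula and Minkowski's inequality, exactly as in Step 3 of Lemma 4, reduce us to free evolutions of data given at some time $s\in J$. We measure time from $s$, so that $t\in[0,1]$ (negative times do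 not occur). A free wave is $\cos(t|\nabla|)|\nabla|^{-1}f+\sin(t|\nabla|)|\nabla|^{-1}f'$ with $f=|\nabla|z(0)$ and $f'=z_t(0)$.

**Step 2: freezing the point of the maximum.** If $w$ is continuous in $(t,x)$, then to bound $\int\sup_x|w|^2dt$ it suffices to bound $\int|w(t,x(t))|^2dt$ uniformly over measurable $x(\cdot)$: enumerate the rational points, let $x_N(t)$ be the first one among the first $N$ at which $|w(t,\cdot)|$ is largest, and use monotone convergence. So it suffices to bound, from $L^2(\mathbb R^3)$ to $L^2(0,1)$,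
$$Tf(t)=\big(c(t|\nabla|)|\nabla|^{-1}(P_{\le k}-P_0)f\big)(x(t)),\qquad c=\cos\text{ or }\sin .$$

**Step 3: the kernel of $TT^*$.** From $c(a)c(b)=\frac12[\cos(a-b)\pm\cos(a+b)]$, the kernel of $TT^*$ is $\frac12[\mathcal K(t-s,x(t)-x(s))\pm\mathcal K(t+s,x(t)-x(s))]$, where $\mathcal K(t,\cdot)$ is the kernel of $\cos(t|\nabla|)|\nabla|^{-2}\nu(|\nabla|)$ with $\nu=(\chi(2^{-k}\cdot)-\chi)^2$. In polar coordinates, $(2\pi)^{-3}\int_0^\infty\cos(tr)\,\nu(r)\,4\pi\frac{\sin(r|x|)}{r|x|}\,dr$ becomes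
$$\mathcal K(t,x)=\frac1{4\pi^2|x|}\big[S(|x|+t)+S(|x|-t)\big],\qquad S(y)=\int_0^\infty\frac{\sin(yr)}r\,\nu(r)\,dr. \tag{2.2}$$
The total variation of $\nu$ is bounded uniformly in $k$, and $\nu$ vanishes near $0$ and near $\infty$. Integration by parts gives $S(y)=-\int\mathrm{Si}(yr)\nu'(r)\,dr$, so $|S|\le C$, and $S'(y)=\int\cos(yr)\nu\,dr=-\frac1y\int\sin(yr)\nu'\,dr$, so $|S'(y)|\le C/|y|$.

**Step 4: decay.** Let $t\neq0$; since $\mathcal K$ is even in $t$, assume $t>0$. If $|x|\ge t/2$, then $|\mathcal K|\le C/|x|\le C/t$. If $|x|<t/2$, then, $S$ being odd, $S(|x|+t)+S(|x|-t)=S(t+|x|)-S(t-|x|)$, which is at most $C|x|/t$ by the bound on $S'$ on $[t/2,3t/2]$; again $|\mathcal K|\le C/t$. Finally $|\mathcal K|\le C\int\nu|\xi|^{-2}d\xi\le C2^k$. So $\sup_x|\mathcal K(t,x)|\le C\min(2^k,1/|t|)$. Schur's test gives $\|TT^*\|\le C\int_0^2\min(2^k,1/t)\,dt\le C(k+1)$, and $\|T\|^2=\|TT^*\|$. $\square$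

**The loss is real.** Take $k\ge1$ and $x(t)=te$ with a unit vector $e$, a light ray. Add the operators $TT^*$ for $c=\cos$ and $c=\sin$: the terms with $t+s$ cancel, and the sum has kernel $\mathcal K(t-s,(t-s)e)=S(2|t-s|)/(4\pi^2|t-s|)$, because $S(0)=0$. Since $\chi(2^{-k}\cdot)=1$ on the support of $\chi$, we have $\nu(r)=\chi(2^{-k}r)^2-2\chi(r)+\chi(r)^2$, hence $S(y)=S_1(2^ky)-S_2(y)$ with $S_1(y)=\int_0^\infty\frac{\sin(yr)}r\chi(r)^2dr$ and $|S_2(y)|\le C|y|$. Here $|S_1(y)|\le C|y|$, and $S_1(y)=-\int\mathrm{Si}(yr)(\chi^2)'(r)\,dr=\frac\pi2+O(1/y)$ as $y\to\infty$. Therefore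
$$\int_0^1\!\!\int_0^1\frac{S(2|t-s|)}{4\pi^2|t-s|}\,ds\,dt=\frac1{2\pi^2}\int_0^1(1-t)\frac{S(2t)}t\,dt=\frac1{2\pi^2}\int_0^{2^{k+1}}\frac{S_1(y)}y\,dy+O(1)\ge ck-C \tag{2.3}$$
with $c>0$. For one of the two choices of $c(\cdot)$ this gives $\|T^*1\|_2^2=\langle TT^*1,1\rangle\ge\frac12(ck-C)$. For large $k$ put $f=T^*1/\|T^*1\|_2$; then $\|Tf\|_{L^2(0,1)}\ge\langle Tf,1\rangle=\|T^*1\|_2$. So there are free waves with $\|Dz(0)\|_2=1$ and $\|P_{\le k}z\|_{L^2((0,1);L^\infty)}\ge c'\sqrt k-C$. No version of Lemma 4 without symmetry can hold.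

Lemma 6 alone is also not enough to start a nonlinear argument. In $P_{\le\kappa}F$ there are products of pieces of $v$ and $vv_t$ with frequencies far above $2^\kappa$ whose product has low frequency, and bounding each piece $P_jv$ in $L^2_tL^\infty_x$ gives a divergent sum over $j>\kappa$. The cure is that an output of frequency $2^\kappa$ sees only averages over balls of radius $2^{-\kappa}$.

## 3. Averages of waves over balls

**Definition.** For $i\ge0$ let
$$b_i(f)=\sup_x\Big(2^{3i}\int_{|y-x|\le2^{-i}}|f(y)|^2\,dy\Big)^{1/2}.$$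

*Example.* Let $f$ be the indicator function of the shell $\{||x|-1|\le2^{-k}\}$, a caricature of a wave of frequency $2^k$, and $i\le k$. We check below that a sphere meets a ball of radius $r$ in area at most $4\pi r^2$. So a ball of radius $2^{-i}$ meets the shell in volume at most $4\pi2^{-2i}\cdot2\cdot2^{-k}$, and $b_i(f)^2\le8\pi2^{-(k-i)}$. A plane wave shows no such gain: for $f=1$ all $b_i(f)$ are equal. Lemma 7 says that waves behave like the shell, once we take the square integral in time.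

*Use of $b_i$.* If $|\kappa(x)|\le B\,2^{3i}(1+2^i|x|)^{-8}$, then
$$\|\kappa*(fg)\|_2\le CB\,b_i(f)\|g\|_2,\qquad\|\kappa*f\|_\infty\le CB\,b_i(f). \tag{3.1}$$
Indeed, by Cauchy–Schwarz, $|\kappa*(fg)(x)|^2$ is at most
$$B^2\int2^{3i}(1+2^i|x-y|)^{-8}|f(y)|^2dy\int2^{3i}(1+2^i|x-y|)^{-8}|g(y)|^2dy .$$
The annulus $n2^{-i}\le|x-y|<(n+1)2^{-i}$ is covered by $C(n+1)^2$ balls of radius $2^{-i}$, so the first factor is at most $C\sum_n(n+1)^{2-8}b_i(f)^2\le Cb_i(f)^2$. Integrating the second factor in $x$ gives $C\|g\|_2^2$. For the second claim take $g\equiv1$.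

**Definition.** For a function $v$ of $(t,x)$, at each time, put
$$a_k=\|P_kv\|_\infty+2^{-k}\|P_kv_t\|_\infty,\quad a=\sum_ka_k,\quad b_{i,k}=b_i(P_kv),\quad\theta_k^2=a_k^2+\sum_{i=0}^k2^{(k-i)/2}b_{i,k}^2 .$$

Note $A(v,v_t)\le a$. From the definition,
$$a_j\le\theta_j,\qquad b_{i,j}\le2^{-(j-i)/4}\theta_j\quad(i\le j). \tag{3.2}$$

**Lemma 7.** In the setting of Lemma 6, with $\theta_k$ formed from $z$,
$$\int_J\theta_k^2\,dt\le C(k+1)\Big(\|D\tilde P_kz(\rho)\|_2+\int_J\|\tilde P_kG\|_2\,dt\Big)^2. \tag{3.3}$$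

*Proof.* **Step 1: reductions.** Since $P_k=P_k\tilde P_k$, we may put $\|Dz(\rho)\|_2+\int_J\|G\|_2$ on the right and then apply the result to $\tilde P_kz$. For $k=0$: $b_0(P_0z)\le C\|P_0z\|_\infty\le C\|\nabla z\|_2$ and $\|P_0z_t\|_\infty\le C\|z_t\|_2$; use (1.3) and $|J|\le1$. Let $k\ge1$. The square root of the left side is a seminorm in $z$, so Duhamel's formula and Minkowski's inequality (in $L^2$ of each ball, then in $L^2_t$) reduce us to free waves on $[0,1]$. As in Lemma 6 we may replace suprema by a measurable $x(t)$. The main step is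
$$\int_0^12^{3i}\int_{|y-x(t)|\le2^{-i}}\big|e^{\pm it|\nabla|}|\nabla|^{-1}P_kf\big|^2dy\,dt\le C(k+1)2^{-(k-i)}\|f\|_2^2,\qquad0\le i\le k. \tag{3.4}$$

**Step 2: the kernel for (3.4).** Let $T:L^2\to L^2([0,1];L^2)$ be the operator whose squared norm is on the left, and $B_t=B(x(t),2^{-i})$. Then $TT^*$ has an operator-valued kernel, with integral kernels $2^{3i}1_{B_t}(y)K_k(t-s,y-y')1_{B_s}(y')$, where $K_k(t,\cdot)$ is the kernel of $e^{\pm it|\nabla|}|\nabla|^{-2}P_k^2$. By scaling $K_k(t,x)=2^kK_0(2^kt,2^kx)$, where with $\mu(r)=r^{-2}\varphi(r)^2$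
$$K_0(t,x)=\frac1{4\pi^2i|x|}\big[\Psi(|x|\pm t)-\Psi(-|x|\pm t)\big],\qquad\Psi(y)=\int_0^\infty e^{iyr}r\mu(r)\,dr ,$$
and $\Psi$ is a Schwartz function. (In this formula $i$ in front of $|x|$ and in the exponent is the imaginary unit.) For all $N$,
$$|K_0(t,x)|\le C_N(1+|t|)^{-1}\big(1+\big||x|-|t|\big|\big)^{-N}. \tag{3.5}$$
If $|x|\ge1$, both arguments of $\Psi$ have modulus at least $||x|-|t||$, and $1+|t|\le1+|x|+||t|-|x||\le2|x|(1+||t|-|x||)$ turns $1/|x|$ into $2(1+||t|-|x||)/(1+|t|)$. If $|x|\le1$, the mean value theorem bounds the bracket by $2|x|\sup_{|y\mp t|\le1}|\Psi'(y)|\le C_N|x|(1+|t|)^{-N-1}$, and $1+||x|-|t||\le2+|t|$.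

**Step 3: spheres and balls.** A sphere of radius $R$ meets a ball of radius $r$ in area at most $4\pi r^2$. If the whole sphere lies in the ball, then $R\le r$. Otherwise the intersection is empty or a cap of area $\pi\ell^2$, where $\ell$ is the distance from the pole of the cap to its rim; pole and rim lie in the ball, so $\ell\le2r$. Integrating (3.5) over spheres centered at $0$, for every ball $B$ of radius $2^{-i}$,
$$\int_B|K_k(t,w)|\,dw\le C2^k(1+2^k|t|)^{-1}2^{-2i}\int_0^\infty(1+2^k|R-|t||)^{-2}dR\le C(1+2^k|t|)^{-1}2^{-2i}.$$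

**Step 4: two Schur tests.** By Schur's test in $y,y'$ the block for $(t,s)$ has norm at most $C2^{3i}2^{-2i}(1+2^k|t-s|)^{-1}$. By Schur's test in $t,s$, $\|TT^*\|\le C2^i\int_{-1}^1(1+2^k|t|)^{-1}dt\le C2^{i-k}(k+1)$. This is (3.4).

**Step 5: conclusion.** A free wave satisfies $P_kz=\sum_\pm e^{\pm it|\nabla|}|\nabla|^{-1}P_kf_\pm$ with $f_\pm=\frac12\tilde P_k(|\nabla|z(0)\mp iz_t(0))$ and $\|f_\pm\|_2\le C\|Dz(0)\|_2$. By (3.4), $\int_0^1b_i(P_kz)^2dt\le C(k+1)2^{-(k-i)}\|Dz(0)\|_2^2$, and $\sum_{i\le k}2^{(k-i)/2}2^{-(k-i)}\le C$. As $P_kz=\tilde P_kP_kz$, (3.1) gives $\|P_kz\|_\infty\le Cb_k(P_kz)$. Finally $2^{-k}P_kz_t=\sum_\pm e^{\pm it|\nabla|}|\nabla|^{-1}P_k(\pm i2^{-k}|\nabla|f_\pm)$ and $\|2^{-k}|\nabla|f_\pm\|_2\le C\|f_\pm\|_2$, so (3.4) with index $k$ in place of $i$ and (3.1) bound $\int_0^12^{-2k}\|P_kz_t\|_\infty^2dt$. $\square$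

## 4. Space-time norms that grow linearly in the frequency index

### 4.1 Cutting time according to the forcing

Repeat the radial argument with the loss. Pretend that $\int\|P_{\le k}F\|_2\le C\delta V_k$, where $V_k=\|P_{\le k}v\|_{L^2(I;L^\infty)}$ and $\delta^2=\int_I\|vv_t\|_2^2$. Then (2.1) gives $V_k\le C\sqrt k(\sqrt E+\delta V_k)$, which is useless once $\delta\sqrt k$ is large. Instead, cut $I$ further, into pieces on which the forcing is at most $\sqrt E$. There are at most $1+C\delta V_k/\sqrt E$ of them. On each piece the square of the left side is at most $CkE$, and summing squares gives $V_k^2\le CkE(1+\delta V_k/\sqrt E)$, so $V_k\le C(\sqrt{kE}+k\sqrt E\,\delta)$: linear growth in $k$, with a small coefficient for large $k$ if $\delta$ is small. Lemma 8 makes this rigorous, including the high frequencies that the pretense ignored.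

For Sections 4 to 6 fix $E>0$, $K=2^{b_0}$ with an integer $b_0\ge2$, and an $H^3$-solution on $I=[t_0,t_1]$, $|I|\le1$, with $\sup_I\|Dv\|_2^2\le E$. Let $\delta^2=\int_I\|vv_t\|_2^2dt$.

**Definition (blocks).** $B_{b_0}=\{0\le k<2^{b_0+1}\}$ and $B_b=\{2^b\le k<2^{b+1}\}$ for integers $b>b_0$. For example, if $b_0=2$, the blocks are $\{0,\dots,7\},\{8,\dots,15\},\{16,\dots,31\},\dots$ Set
$$\Theta_b^2=\int_I\sum_{k\in B_b}\theta_k^2\,dt+\|P_{\le2^{b+1}}v\|_{L^2(I;L^\infty)}^2,\qquad\alpha=\sup_{b\ge b_0}2^{-b}\Theta_b,\qquad\kappa_b=2^{b+1}+2 .$$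

**Lemma 8.** There is an absolute constant $C_1$ with $\alpha\le C_1(\sqrt{E/K}+\sqrt E\,\delta)$. Moreover
$$W_b:=\int_I\|P_{\le\kappa_b}F\|_2\,dt\le C\delta\alpha2^b. \tag{4.1}$$

*Proof.* **Step 1: the linear bound for a block.** For $J=[\rho,\rho']\subset I$,
$$\int_J\sum_{k\in B_b}\theta_k^2\,dt+\|P_{\le2^{b+1}}v\|_{L^2(J;L^\infty)}^2\le C2^b\Big(\|Dv(\rho)\|_2+\int_J\|P_{\le\kappa_b}F\|_2\,dt\Big)^2. \tag{4.2}$$
For the second term use (2.1) and $P_{\le2^{b+1}+1}=P_{\le2^{b+1}+1}P_{\le\kappa_b}$. For the first, sum (3.3) over $k\in B_b$, where $k+1\le2^{b+1}$. Minkowski's inequality $\sum_k(\int f_k)^2\le(\int(\sum_kf_k^2)^{1/2})^2$ and $\sum_k\|\tilde P_kf\|_2^2\le C\|f\|_2^2$ apply, and $\tilde P_k=\tilde P_kP_{\le\kappa_b}$ because $\tilde P_k$ has frequencies at most $2^{k+2}\le2^{\kappa_b}$. With $J=I$ and $F\in C(I;L^2)$, (4.2) shows that $2^{-b}\Theta_b$ is bounded in $b$, so $\alpha<\infty$.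

**Step 2: the forcing, that is, (4.1).** Let $q=vv_t$, $\kappa=\kappa_b$. Then $F=3vq$ and $P_{\le\kappa}F=3P_{\le\kappa}(P_{\le\kappa}v\,q)+3\sum_{j>\kappa}P_{\le\kappa}(P_jv\,q)$. Since $\kappa+1\le2^{b+2}$, $\|P_{\le\kappa}v\|_\infty\le C\|P_{\le2^{b+2}}v\|_\infty$, whose $L^2(I)$ norm is at most $C\Theta_{b+1}\le C\alpha2^b$. For $j>\kappa$, (3.1) and (3.2) give $\|P_{\le\kappa}(P_jv\,q)\|_2\le Cb_{\kappa,j}\|q\|_2\le C2^{-(j-\kappa)/4}\theta_j\|q\|_2$. Such $j$ lie in blocks $B_{b'}$ with $b'>b_0$, so $2^{b'}\le j$ and $\|\theta_j\|_{L^2(I)}\le\Theta_{b'}\le\alpha2^{b'}\le\alpha j$. By Cauchy–Schwarz in time,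
$$W_b\le C\delta\Big(\alpha2^b+\sum_{j>\kappa}2^{-(j-\kappa)/4}\alpha j\Big)\le C\delta\alpha(2^b+\kappa)\le C\delta\alpha2^b .$$

**Step 3: cutting.** Divide $I$ into at most $1+W_b/\sqrt E$ intervals $J$ with $\int_J\|P_{\le\kappa_b}F\|_2\le\sqrt E$. Summing (4.2) over them, $\Theta_b^2\le C2^bE(1+W_b/\sqrt E)$, so by (4.1) $4^{-b}\Theta_b^2\le C2^{-b}E+C\sqrt E\,\delta\alpha\le CE/K+C\sqrt E\,\delta\alpha$. Taking the supremum over $b\ge b_0$, $\alpha^2\le CE/K+C\sqrt E\,\delta\alpha$. As $\alpha<\infty$, the bound on $\alpha$ follows. $\square$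

### 4.2 Why Gronwall's lemma does not finish the proof

We now have linear growth with small coefficient, and Lemma 3 asks for $\int a^2$. Try to combine them. For $k\ge K$, Cauchy–Schwarz in each block gives $\|\sum_{j\le k}a_j\|_{L^2(I)}\le\sum_{b\ge b_0,\ 2^b\le k}(2^{b+1})^{1/2}\Theta_b\le C\alpha k^{3/2}$, and Bernstein gives $\sum_{j>k}a_j\le C2^{-k/2}\|Dv\|_{H^1}$. Let $Y=\sup_I\|Dv\|_{H^1}$, $\ell=\ln(2+Y)$, $\ell_0=\ln(2+\|Dv(t_0)\|_{H^1})$, and choose $k$ within $1$ of $K+2\log_2(2+Y)$. Then $\int_Ia^2\le C+C\alpha^2(K+\ell)^3$, and (1.9) with $\sigma=1$ yields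
$$\ell\le\ell_0+C+C\alpha^2(K+\ell)^3 .$$
The bound that Lemma 8 provides for $\alpha^2$ is at least $C_1^2E/K$, and with it $\alpha^2(K+\ell_0)^2$ is at least $C_1^2EK$. Once $C\cdot C_1^2EK\ge1$, the right side exceeds $\ell$ for every $\ell\ge\ell_0$: the inequality excludes nothing. This is where the direct approach stops.

What would suffice? Run the cutting argument with $\|P_kDv\|_2$, $k\in B_b$, in place of $\sqrt E$. If $\sum_{k\in B_b}\|P_kDv\|_2^2$ were of size $2^{-2sb}$ with $s$ large, the growth would turn into decay and $\sum_k\|a_k\|_{L^2(I)}$ would converge. Since $k\approx2^b$ in the block, this is a bound on $\sum_kk^{2s}\|P_kDv\|_2^2$, a few powers of $\log|\xi|$. The data have such regularity, with much to spare. So the task is to propagate powers of a logarithm, which is far less than propagating a derivative. Lemma 8 gives just enough for it: multiplication by a function of $\log|\xi|$ nearly commutes with multiplication by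 $v$, with gain $1/k$ at frequency $2^k$, and this gain meets the growth $\alpha k$.

## 5. Multipliers that vary slowly in $\log|\xi|$

### 5.1 A family of weights

Fix $\tau=6$, $s=5$, and write $\langle x\rangle=1+|x|$. Let $n(x)=(K^2+x^2)^{1/2}$, $\lambda(\xi)=\frac12\log_2(1+|\xi|^2)$, and for integers $c\ge b_0$
$$\omega_c(x)=\frac1{\cosh(\tau\ln(2^{-c}n(x)))}=\frac2{(2^{-c}n(x))^6+(2^{-c}n(x))^{-6}},\qquad m=m^{(c)}=\omega_c\circ\lambda,\quad M=M_c=m(D),$$
and $m_k=\omega_c(k)$, $n_k=n(k)$. So $m_k$ is about $1$ when $n_k\approx2^c$ and falls off like the sixth power of $n_k/2^c$ or $2^c/n_k$ on either side. One could think of the single weight $n(\lambda(\xi))^s$, to which $(\sum_c2^{2sc}m^{(c)}(\xi)^2)^{1/2}$ is comparable. But the space-time bound $\int_I\sum_{k\in B_b}\theta_k^2\le4^b\alpha^2$ must be paired with $\sup_{t\in I}$ of the energy in each block separately. A single weight controls only the supremum in time of the sum over blocks;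 a family of weights controls the sum of the suprema.

All constants below are independent of $c$ and $K$. We collect four properties.

*Derivatives.* We have $0<m\le1$, $m$ is real and even, so $M$ is self-adjoint and maps real functions to real functions. For $p\ge1$, $|\partial_x^p\ln n|\le C_pn^{-p}\le C_pn^{-1}$, since $\ln n=\frac12\ln(K^2+x^2)$ has derivatives homogeneous of degree $-p$ in $(K,x)$ and $n\ge1$. Derivatives of $1/\cosh$ are bounded by multiples of $1/\cosh$. By the chain rule $|\omega_c^{(p)}|\le C_p\omega_c/n$ for $p\ge1$.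

*Comparison of indices.* As $n$ is $1$-Lipschitz and $\ge1$, $n_j\le\langle j-k\rangle n_k$. As $\cosh x/\cosh y\le e^{|x-y|}$, this gives the first inequality in
$$m_j\le\langle j-k\rangle^\tau m_k,\qquad|m_j-m_k|\le C\langle j-k\rangle^{\tau+2}n_k^{-1}m_k; \tag{5.1}$$
the second follows by integrating $|\omega_c'|\le C\omega_c/n$ between $k$ and $j$. Both hold for real arguments.

*Symbols on shells.* For $1\le|\gamma|\le8$, $|\partial^\gamma\lambda|\le C\langle\xi\rangle^{-|\gamma|}$. On $\{2^{k-4}\le|\xi|\le2^{k+4}\}$ (on the ball $\{|\xi|\le2^{k+4}\}$ if $k\le4$) we have $|\lambda-k|\le C$. Hence there, for $|\gamma|\le8$,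
$$C^{-1}m_k\le m\le Cm_k,\qquad|\partial^\gamma(m-m_k)|\le Cn_k^{-1}m_k2^{-k|\gamma|}\quad(\gamma=0\text{ included}). \tag{5.2}$$
By the quotient rule also $|\partial^\gamma(1/m)|\le Cm_k^{-1}2^{-k|\gamma|}$ there. The factor $n_k^{-1}$ in (5.2) is the gain. For $m=|\xi|^\sigma$ the corresponding bound has no such factor.

*Blocks.* For $k\in B_b$ we have $n_k\in[2^b,3\cdot2^b]$: if $b=b_0$ then $K\le n_k\le\sqrt5K$, and if $b>b_0$ then $2^b\le n_k\le(4^{b-1}+4^{b+1})^{1/2}$. Hence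
$$m_k\le C2^{-\tau|b-c|}\quad(k\in B_b),\qquad m_k\ge C^{-1}\quad(k\in B_c). \tag{5.3}$$
Finally, $M$ is bounded on every $H^r$, and $M^{-1}$ maps $H^1$ to $L^2$, since $1/m$ grows at most like a power of $\log|\xi|$.

### 5.2 The commutators

**Lemma 9.** Let $g=v_t$, $r_1=[M,v]g$, $r_2=M^{-1}[M,v]Mg$. At each $t\in I$
$$\|r_1\|_2^2+\|r_2\|_2^2\le C\sum_kn_k^{-2}m_k^2\psi_k^2\|P_kDv\|_2^2,\qquad\psi_k=\sum_{j\le k+4}2^{-|k-j|/2}\theta_j .$$

*Proof.* **Step 1: decomposition.** Let $\mu\in\{0,1\}$ and $r=M^{-\mu}[M,v]M^\mu g$; $\mu=0$ gives $r_1$ and $\mu=1$ gives $r_2$. Since $H^2\cdot H^1\subset H^1$, $[M,v]M^\mu g\in H^1$ and $r\in L^2$. Put $h_k=P_kM^\mu g=M^\mu g_k$. By (1.6), $[M,v]M^\mu g=\sum_{j,k}[M,v_j]h_k$ absolutely in $L^2$. As $P_iM^{-\mu}$ is bounded on $L^2$, $P_ir=\sum_{j,k}P_iM^{-\mu}[M,v_j]h_k$, and $\|r\|_2^2\le3\sum_i\|P_ir\|_2^2$. We split into three ranges of $(j,k)$.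

**Step 2: bounds for the building blocks.** By (5.2), its analogue for $1/m$, and the kernel fact of 1.3: first,
$$\|h_k\|_2\le Cm_k^\mu\|g_k\|_2,\quad\|h_k\|_\infty\le Cm_k^\mu\|g_k\|_\infty\le Cm_k^\mu2^ka_k,\quad\|(M-m_k)h_k\|_p\le Cn_k^{-1}m_k\|h_k\|_p \tag{5.4}$$
for $p=2,\infty$ (insert $\tilde P_k$, using $h_k=\tilde P_kh_k$); second, the kernels of
$$P_iM^{-\mu}\quad\text{and}\quad P_iM^{-\mu}(M-m_i) \tag{5.5}$$
are bounded by $Cm_i^{-\mu}2^{3i}(1+2^i|x|)^{-8}$ and $Cn_i^{-1}m_i^{1-\mu}2^{3i}(1+2^i|x|)^{-8}$ respectively.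

**Step 3: $j\le k-5$ (low frequency of $v$).** The functions $v_jh_k$ and $h_k$ have frequencies in $[2^{k-2},2^{k+2}]$. Let $\tilde\chi_k$ be a dilate of a fixed smooth cutoff, equal to $1$ on this shell and supported in $[2^{k-3},2^{k+3}]$, and let $L_k$ have symbol $(m-m_k)\tilde\chi_k$. As constants commute with $v_j$, $[M,v_j]h_k=[L_k,v_j]h_k$. With $\ell_k$ the kernel of $L_k$,
$$[L_k,v_j]h_k(x)=\int\ell_k(z)\big(v_j(x-z)-v_j(x)\big)h_k(x-z)\,dz,$$
where $|\ell_k(z)|\le Cn_k^{-1}m_k2^{3k}(1+2^k|z|)^{-8}$ and $|v_j(x-z)-v_j(x)|\le C2^j|z|\|v_j\|_\infty$. Hence $\|[M,v_j]h_k\|_2\le Cn_k^{-1}m_k2^{j-k}a_j\|h_k\|_2$. Only $|i-k|\le3$ contribute to $P_ir$, and there $m_i$ and $m_k$ are comparable, so the factors $m_i^{-\mu}$ and $m_k^\mu$ cancel. The contribution to $\sum_i\|P_ir\|_2^2$ is at most $C\sum_kn_k^{-2}m_k^2\|g_k\|_2^2\big(\sum_{j\le k}2^{j-k}a_j\big)^2$, and the last bracket is at most $\psi_k$.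

**Step 4: $j\ge k+5$ (high frequency of $v$).** Now $v_jh_k$ has frequencies in $[2^{j-2},2^{j+2}]$, and
$$[M,v_j]h_k=(M-m_j)(v_jh_k)+(m_j-m_k)v_jh_k-v_j(M-m_k)h_k .$$
By (5.2), (5.1) and (5.4) respectively (using $n_k^{-1}m_k\le\langle j-k\rangle^{\tau+1}n_j^{-1}m_j$ in the last term), the $L^2$ norm is at most $C\langle j-k\rangle^Cn_j^{-1}m_j\|v_j\|_2\|h_k\|_\infty$. Here $\|v_j\|_2\le2^{1-j}\|\nabla v_j\|_2$ and $\|h_k\|_\infty\le Cm_k^\mu2^ka_k$. Only $|i-j|\le3$ contribute, and $m_i^{-\mu}m_k^\mu\le C\langle j-k\rangle^\tau$. The contribution is at most $C\sum_jn_j^{-2}m_j^2\|\nabla v_j\|_2^2\big(\sum_{k\le j}\langle j-k\rangle^C2^{k-j}a_k\big)^2$. Since $\langle q\rangle^C2^{-q}\le C2^{-q/2}$, the bracket is at most $C\psi_j$.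

**Step 5: $|j-k|\le4$ (comparable frequencies).** The product has frequencies at most $2^{k+6}$, so only $i\le k+7$ occur, but $i$ may be far below $k$. Write
$$P_iM^{-\mu}[M,v_j]h_k=P_iM^{-\mu}\big\{(M-m_i)(v_jh_k)+(m_i-m_k)v_jh_k-v_j(M-m_k)h_k\big\}.$$
Let $\tilde b_{i,j}=b_{i,j}$ for $i\le j$ and $\tilde b_{i,j}=a_j$ for $i>j$. Apply the kernels (5.5) to the products $v_jh_k$ and $v_j(M-m_k)h_k$, by (3.1) if $i\le j$ and with the sup norm of $v_j$ if $i>j$. The three terms are bounded in $L^2$ by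
$$C\big(n_i^{-1}m_i^{1-\mu}+|m_i-m_k|m_i^{-\mu}+n_k^{-1}m_km_i^{-\mu}\big)m_k^\mu\,\tilde b_{i,j}\|g_k\|_2\le C\langle i-k\rangle^Cn_k^{-1}m_k\,\tilde b_{i,j}\|g_k\|_2 ,$$
the inequality by (5.1) and $n_k\le\langle i-k\rangle n_i$. By (3.2), $\tilde b_{i,j}\le2^{-(j-i)_+/4}\theta_j$. As $|j-k|\le4$ and $i\le k+7$, $\langle i-k\rangle^C2^{-(j-i)_+/4}\le C2^{-|k-i|/8}$. So the part of $\|P_ir\|_2$ from this range is at most
$$C\sum_{k\ge i-7}2^{-|k-i|/8}\,n_k^{-1}m_k\Big(\sum_{|j-k|\le4}\theta_j\Big)\|g_k\|_2 .$$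
Schur's test in $\ell^2$ bounds the sum over $i$ of the squares by $C\sum_kn_k^{-2}m_k^2\big(\sum_{|j-k|\le4}\theta_j\big)^2\|g_k\|_2^2$, and $\sum_{|j-k|\le4}\theta_j\le C\psi_k$. $\square$

### 5.3 The weighted energy keeps the sign of the damping

**Lemma 10.** For $t\in I$, $\ \|M_cDv(t)\|_2^2\le\|M_cDv(t_0)\|_2^2+6\int_{t_0}^t(\|r_1\|_2^2+\|r_2\|_2^2)\,dt'$.

*Proof.* $Mv$ solves $\Box Mv=-MF$ with $(Mv,Mv_t)\in C(H^1\times L^2)$ and $MF\in C(L^2)$, so by (1.3) $\frac d{dt}\|MDv\|_2^2=-6\langle M(v^2g),Mg\rangle$ with $g=v_t$. The point is to give one factor $v$ to each side of the pairing. Since $M$ is self-adjoint and $vg,vM^2g\in H^1$,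
$$\langle M(v^2g),Mg\rangle=\langle vg,vM^2g\rangle=\langle M(vg),M^{-1}(vM^2g)\rangle=\langle vMg+r_1,\,vMg-r_2\rangle ,$$
because $r_1=M(vg)-vMg$ and $r_2=M^{-1}\big(M(vMg)-vM^2g\big)=vMg-M^{-1}(vM^2g)$. With $x=\|vMg\|_2$, $y_i=\|r_i\|_2$, this is at least $x^2-x(y_1+y_2)-y_1y_2\ge-\frac14(y_1+y_2)^2-y_1y_2\ge-(y_1^2+y_2^2)$. $\square$

The term linear in the commutators has been absorbed by the damping $x^2$, so only squares of commutators remain. In time these involve $\int n_k^{-2}\psi_k^2\,dt$, where $n_k^{-2}$ meets the growth $\alpha^2k^2$ of $\int\psi_k^2\,dt$.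

## 6. Propagation of logarithmic regularity

### 6.1 One short interval

Let $X_c=\sup_{t\in I}\|M_cDv(t)\|_2^2$, $E_b(t)=\sum_{k\in B_b}\|P_kDv(t)\|_2^2$ and $Q(t)=\sum_{c\ge b_0}2^{2sc}\|M_cDv(t)\|_2^2$.

**Proposition 11.** There is an absolute $\alpha_*\in(0,1]$ such that if $\alpha\le\alpha_*$, then $\sum_{c\ge b_0}2^{2sc}X_c\le2Q(t_0)$. Consequently $Q(t_1)\le2Q(t_0)$ and $\sup_IE_b\le C2^{-2sb}Q(t_0)$.

*Proof.* **Step 1: energy inequality by blocks.** In Lemma 9 group $k$ by blocks and use $n_k\ge2^b$ and (5.3). With Lemma 10,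
$$X_c\le\|M_cDv(t_0)\|_2^2+C\sum_b2^{-2b}2^{-2\tau|b-c|}\Big(\sup_IE_b\Big)\int_I\sup_{k\in B_b}\psi_k^2\,dt .$$

**Step 2: the cancellation of gain and growth.** By Cauchy–Schwarz $\psi_k^2\le C\sum_{j\le k+4}\theta_j^2$, and for $k\in B_b$ all $j\le k+4$ satisfy $j<2^{b+2}$, since $2^{b+1}+4\le2^{b+2}$. So
$$\int_I\sup_{k\in B_b}\psi_k^2\,dt\le C\sum_{b_0\le b'\le b+1}\Theta_{b'}^2\le C\alpha^24^b .$$
The factor $4^b$ cancels $2^{-2b}$. By (5.3) and (5.2), $m^{(b)}\ge C^{-1}$ on the supports of the symbols of $P_k$, $k\in B_b$, hence $E_b\le C\|M_bDv\|_2^2\le CX_b$, and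
$$X_c\le\|M_cDv(t_0)\|_2^2+C\alpha^2\sum_b2^{-2\tau|b-c|}X_b .$$

**Step 3: summation.** Multiply by $2^{2sc}$ and sum over $c$. As $s=5<\tau=6$, $\sum_c2^{2sc-2\tau|b-c|}\le C2^{2sb}$, so
$$\sum_c2^{2sc}X_c\le Q(t_0)+C_2\alpha^2\sum_b2^{2sb}X_b .$$
The sum is finite a priori. By (5.2) and (5.3), $\|M_cDv\|_2^2\le C\sum_b2^{-2\tau|b-c|}E_b$, so $\sum_c2^{2sc}X_c\le C\sum_b2^{2sb}\sup_IE_b$; and for $b>b_0$ all frequencies in the block are at least $2^{2^b-1}$, so $\sup_IE_b\le C2^{-2\cdot2^b}\sup_I\|Dv\|_{H^1}^2$. Choose $\alpha_*$ with $C_2\alpha_*^2\le\frac12$ and absorb. The two consequences follow from $Q(t_1)\le\sum_c2^{2sc}X_c$ and $\sup_IE_b\le CX_b$. $\square$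

### 6.2 Arbitrary time intervals

**Proposition 12.** Let $0<\sigma<\infty$. There is $\Gamma=\Gamma_\sigma(T_1,L)<\infty$, nondecreasing in $T_1$ and $L$, such that every $H^3$-solution on $[0,T_1]$ with $\|Dv(0)\|_{H^\sigma}\le L$ satisfies $\int_0^{T_1}a(t)^2\,dt\le\Gamma$.

*Proof.* Let $\Gamma_\sigma(T_1,L)$ be the supremum of $\int_0^{T'}a^2\,dt$ over all $H^3$-solutions on $[0,T']$, $T'\le T_1$, with $\|Dv(0)\|_{H^\sigma}\le L$. It is nondecreasing by definition, and we show that it is finite. We may assume $L\ge1$. Fix such a solution; constants with indices $\sigma,L$ below may also depend on $T_1$, but not on the solution.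

**Step 1: splitting time.** Put $E=L^2$; then $\|Dv(t)\|_2^2\le E$ on $[0,T']$. Let $b_0\ge2$ be minimal with $C_1\sqrt{E/K}\le\alpha_*/2$, $K=2^{b_0}$, and $\delta_*=\alpha_*/(2C_1\sqrt E)$. Since $\int_0^{T'}\|vv_t\|_2^2\le E/6$, we can split $[0,T']$ into at most $N$ intervals of length $\le1$ on each of which $\delta\le\delta_*$, where $N$ is the integer part of $2+T_1+E/(6\delta_*^2)$. By Lemma 8, $\alpha\le\alpha_*$ on each of them. Note that $K$ and $N$ depend only on $T_1$ and $L$.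

**Step 2: $Q$ stays bounded.** Proposition 11, applied successively, gives $Q\le2^NQ(0)$ at all endpoints. At time $0$, as in Step 3 above,
$$Q(0)\le C\sum_b2^{2sb}E_b(0)\le C\sum_k\max(K,k)^{2s}\|P_kDv(0)\|_2^2\le C_{\sigma,L},$$
because $2^b\le\max(K,k)$ for $k\in B_b$, and $\max(K,k)^{2s}\le C_{\sigma,L}2^{2\sigma k}$. Any positive $\sigma$ is enough here.

**Step 3: cutting with the small block energies.** Let $I$ be one of the intervals, $\bar Q=1+2^NC_{\sigma,L}$, and $\varepsilon_b=C2^{-2sb}\bar Q$, with $C$ so large that $\sup_I\sum_{k\in B_b}\|D\tilde P_kv\|_2^2\le\varepsilon_b$; this is possible by Proposition 11 applied to $E_{b-1},E_b,E_{b+1}$ (with $B_{b_0-1}=\emptyset$). Split $I$ into at most $1+W_b\varepsilon_b^{-1/2}$ intervals $J$ with $\int_J\|P_{\le\kappa_b}F\|_2\le\varepsilon_b^{1/2}$. On each $J=[\rho,\rho']$, (3.3) summed over $k\in B_b$ and Minkowski's inequality give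
$$\int_J\sum_{k\in B_b}\theta_k^2\,dt\le C2^b\Big[\sum_{k\in B_b}\|D\tilde P_kv(\rho)\|_2^2+\Big(\int_J\|P_{\le\kappa_b}F\|_2\,dt\Big)^2\Big]\le C2^b\varepsilon_b .$$
By (4.1), $W_b\le C\delta\alpha2^b\le C_L2^b$, as $\alpha\le1$ and $\delta^2\le E/6$. Summing over $J$,
$$\int_I\sum_{k\in B_b}\theta_k^2\,dt\le C2^b\varepsilon_b(1+W_b\varepsilon_b^{-1/2})\le C_L\big(2^b\varepsilon_b+4^b\varepsilon_b^{1/2}\big)\le C_{L,\bar Q}\,2^{(2-s)b}.$$

**Step 4: summing over frequencies.** The number of indices in $B_b$ is at most $2^{b+1}$, so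
$$\sum_{k\in B_b}\|a_k\|_{L^2(I)}\le(2^{b+1})^{1/2}\Big(\int_I\sum_{k\in B_b}\theta_k^2\,dt\Big)^{1/2}\le C_{L,\bar Q}2^{(3-s)b/2}=C_{L,\bar Q}2^{-b},$$
since $s=5$. Hence $\|a\|_{L^2(I)}\le\sum_k\|a_k\|_{L^2(I)}\le C_{L,\bar Q}$. Add the squares over the at most $N$ intervals. $\square$

## 7. Proof of Theorem A

Let $T^*$ be the maximal time of the $H^3$-solution and suppose $T^*<\infty$. Let $L=\|Dv(0)\|_{H^1}$, which is finite because $v(0)=u_1\in H^2$ and $v_t(0)=\Delta u_0-u_1^3\in H^1$. For every $T_1<T^*$, Proposition 12 with $\sigma=1$ gives $\int_0^{T_1}A^2\,dt\le\int_0^{T_1}a^2\,dt\le\Gamma_1(T^*,L)$. Let $T_1\uparrow T^*$: this contradicts Lemma 3(b). Hence $T^*=\infty$. The regularity $D^\alpha u\in C(H^{3-|\alpha|})$ and uniqueness were shown in 1.2. $\blacksquare$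

## 8. Proof of Theorem B

Here $k$ is the Sobolev exponent; put $\sigma=k-2>0$.

### 8.1 Exponents $k\ge3$

The data lie in $H^3\times H^2$, so Theorem A gives a global $H^3$-solution. Its initial norm $\|Dv(0)\|_{H^\sigma}$ is controlled by the data norm, since $v_t(0)=\Delta u_0-u_1^3$ and $H^{k-1}$ is an algebra. Proposition 12 with this $\sigma$ therefore bounds $\int_0^ta^2$, hence $\int_0^tA^2$, for every $t$.

The local $H^k$-solution of 1.2, with maximal time $T^*$, coincides with the $H^3$-solution on $[0,T^*)$, and $(v,v_t)\in C([0,T^*);H^{1+\sigma}\times H^\sigma)$ because $v_t=\Delta u-v^3$. Suppose $T^*<\infty$. By (1.9), $\|Dv\|_{H^{k-2}}$ is bounded on $[0,T^*)$. As $\|v\|_2\le\|Du(0)\|_2$, $v$ is bounded in the algebra $H^{k-1}$; then $\Delta u=v_t+v^3$ is bounded in $H^{k-2}$, and, with $\|u(t)\|_2\le\|u_0\|_2+t\|Du(0)\|_2$, $u$ is bounded in $H^k$. This contradicts the blow-up alternative, so $T^*=\infty$, and the same estimates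 bound $\|(u,u_t)(t)\|_{H^k\times H^{k-1}}$ in terms of $t$ and the data norm.

### 8.2 Exponents $2<k<3$

Now $0<\sigma<1$, and the data need not produce an $H^3$-solution. We approximate; Proposition 12 was stated for all $\sigma>0$ for this purpose.

**Step 1: a product estimate.** We show
$$\|f_1f_2f_3\|_{H^\sigma}\le C_\sigma\prod_i\|f_i\|_{H^{1+\sigma}}. \tag{8.1}$$
First let $\sigma\le\frac13$. By Sobolev, $f_i\in L^2\cap L^{6/(1-2\sigma)}$ and $\nabla f_i\in L^{6/(3-2\sigma)}$. Let $\frac1p=2\cdot\frac{1-2\sigma}6+\frac{3-2\sigma}6=\frac{5-6\sigma}6\in[\frac12,1)$. By Hölder, $\nabla(f_1f_2f_3)\in L^p$; and $f_1f_2f_3\in L^p$ since $2\le3p\le6/(1-2\sigma)$, where the last inequality says $3(1-2\sigma)\le5-6\sigma$. So the product lies in $W^{1,p}$, which embeds in $H^{3\sigma}\subset H^\sigma$, because $\frac1p-\frac12=\frac{1-3\sigma}3$. If $\sigma>\frac13$, use $H^{1+\sigma}\subset H^{4/3}$ and the case $\sigma=\frac13$, which gives $f_1f_2f_3\in H^1\subset H^\sigma$.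

**Step 2: uniform bounds for approximations.** Let $u^n$ be the global $H^3$-solution with data $(P_{\le n}u_0,P_{\le n}u_1)$, and $v^n=u^n_t$. Since $v^n_t(0)=\Delta P_{\le n}u_0-(P_{\le n}u_1)^3$, (8.1) gives $\|Dv^n(0)\|_{H^\sigma}\le L$, with $L$ depending only on the norm of the data in $H^k\times H^{k-1}$ (and on $k$). Fix $\tau_0<\infty$. Proposition 12 and (1.9), which applies because $H^2\times H^1\subset H^{1+\sigma}\times H^\sigma$, give with $a^n$ formed from $v^n$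
$$\int_0^{\tau_0}(a^n)^2\,dt+\sup_{[0,\tau_0]}\|Dv^n\|_{H^\sigma}\le C(\tau_0,L)\qquad\text{for all }n. \tag{8.2}$$

**Step 3: the limit.** By (1.5), $\|D(u^n-u^{n'})(t)\|_2\le\|D(u^n-u^{n'})(0)\|_2$. So $u^n\to u$ in $C([0,\tau_0];H^1)$ and $v^n\to v=u_t$ in $C([0,\tau_0];L^2)$. By (8.2), $v^n$ is bounded in $L^6$, so $v^n\to v$ in $C([0,\tau_0];L^p)$ for $2\le p<6$, and $(v^n)^3\to v^3$ in $C([0,\tau_0];L^1)$. Hence $u$ solves (1.1) in the sense of distributions, and $v_t=\Delta u-v^3\in C([0,\tau_0];H^{-2})$, as $L^1\subset H^{-2}$. For every $t$, $v^n(t)\to v(t)$ in $L^2$ and $v^n_t(t)\to v_t(t)$ in $H^{-2}$, so by weak limits $v(t)\in H^{1+\sigma}$ and $v_t(t)\in H^\sigma$ with uniform bounds. Interpolation gives $v\in C(H^1)\subset C(L^6)$ and $v_t\in C(L^2)$.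

**Step 4: the equation for $v$.** Put $F=3v^2v_t\in C([0,\tau_0];L^{6/5})$. Since $(v^n)^2\to v^2$ in $C(L^2)$ and $v^n_t\rightharpoonup v_t$ weakly* in $L^\infty L^2$, the functions $((v^n)^3)_t=3(v^n)^2v^n_t$ converge to $F$ in distributions; they also converge to $(v^3)_t$. So $(v^3)_t=F$, and differentiating $v_t=\Delta u-v^3$ in time gives $\Box v=-F$ in distributions.

**Step 5: the space-time bound survives.** For every $t$ and $j$, $P_jv^n(t)\to P_jv(t)$ in $L^\infty$ by Bernstein, and $P_jv^n_t(t)=P_j(\Delta u^n-(v^n)^3)(t)\to P_jv_t(t)$ in $L^\infty$, since $u^n(t)$ converges in $L^2$ and $(v^n(t))^3$ in $L^1$. With $a$ formed from $v$, Fatou's lemma gives $\int_0^{\tau_0}a^2\,dt\le C(\tau_0,L)$. At almost every $t$ we have $a(t)<\infty$, and Lemma 2 with $A\le a$ gives $\|F(t)\|_{H^\sigma}\le C_\sigma a(t)^2\|Dv(t)\|_{H^\sigma}$. As $t\mapsto\langle F(t),\phi\rangle$ is continuous for every Schwartz function $\phi$, $F$ is measurable with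 values in $H^\sigma$, and $F\in L^1(0,\tau_0;H^\sigma)$.

**Step 6: continuity in time.** We have $v(0)=u_1\in H^{1+\sigma}$ and $v_t(0)=\Delta u_0-u_1^3\in H^\sigma$ by (8.1). Duhamel's formula defines a solution $z$ of $\Box z=-F$ with these data and $(z,z_t)\in C([0,\tau_0];H^{1+\sigma}\times H^\sigma)$. The difference $z-v$ solves the homogeneous wave equation with zero data, and $(z-v,(z-v)_t)\in C(L^2\times H^{-2})$; taking the Fourier transform in $x$, it vanishes. So $(v,v_t)\in C([0,\tau_0];H^{1+\sigma}\times H^\sigma)$. By (8.1), $v^3\in C(H^\sigma)$, so $\Delta u=v_t+v^3\in C(H^\sigma)$ and $u\in C([0,\tau_0];H^{2+\sigma})$. Thus $(u,u_t)\in C([0,\tau_0];H^k\times H^{k-1})$, with norms bounded in terms of $\tau_0$ and the data norm.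

**Step 7: conclusion for all $k>2$.** As $\tau_0$ is arbitrary and solutions in $C(H^2\times H^1)$ are unique by (1.5), the solutions on different intervals agree and define a unique global one. Let $\Gamma_k(t,R)$ be the supremum of $\|(u,u_t)(t')\|_{H^k\times H^{k-1}}$ over $0\le t'\le t$ and over all data of norm at most $R$. It is finite by 8.1 and Step 6, and nondecreasing in both arguments by definition. $\blacksquare$
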